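\title{The shuffle decomposition problem for regular languages is undecidable}

\begin{abstract}
The shuffle of two languages is the set of all interleavings of a word of the first with a word of the second. We show that it is undecidable whether a given regular language is the shuffle of two non-empty languages different from $\{\varepsilon\}$. The problem is $\Sigma^0_2$-complete, already over a fixed six-letter alphabet. As a consequence, some regular language has such a decomposition but none with a regular factor. A second construction, based on tilings, shows that the regular languages that decompose into two regular factors and the regular languages that do not decompose at all are recursively inseparable, and that the variant in which neither factor may contain the empty word is $\Pi^0_1$-complete.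
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet, $\Sigma^*$ the set of finite words over $\Sigma$, and $\varepsilon$ the empty word. The \emph{shuffle} of two words $u,v\in\Sigma^*$ is the set of their interleavings,
\[
u\sqcup v=\{u_1v_1u_2v_2\cdots u_kv_k:\ k\ge1,\ u=u_1\cdots u_k,\ v=v_1\cdots v_k,\ u_i,v_i\in\Sigma^*\}.
\]
Equivalently, $w\in u\sqcup v$ if the positions of $w$ can be split into two sets, one spelling $u$ and the other spelling $v$. For example, $ab\sqcup c=\{abc,acb,cab\}$. For languages $X,Y\subseteq\Sigma^*$ we put $X\sqcup Y=\bigcup_{u\in X,\,v\in Y}u\sqcup v$. Throughout, $\sqcup$ denotes shuffle and never a disjoint union.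

The shuffle is a commutative product on languages with unit $\{\varepsilon\}$ and zero $\emptyset$, so it is natural to ask which languages are products. The factorizations $L=L\sqcup\{\varepsilon\}$ and $\emptyset=\emptyset\sqcup Y$ say nothing and are excluded. A \emph{non-trivial decomposition} of $L$ is a pair $(X,Y)$ with $L=X\sqcup Y$ in which $X$ and $Y$ are non-empty and different from $\{\varepsilon\}$; equivalently, each of $X$ and $Y$ contains a non-empty word. The factors are arbitrary languages; they need not be regular. We call $L$ \emph{decomposable} if it has a non-trivial decomposition and \emph{indecomposable} otherwise.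

\medskip
\noindent\textbf{Shuffle decomposition problem.} \emph{Given a finite automaton, is the regular language that it accepts decomposable?}
\medskip

The problem is posed in \cite{problem}, where it is called a long-standing open problem and where it is quoted to be decidable for commutative regular languages and for locally testable languages.

The smallest cases are easy. The language $\{ab,ba\}=a\sqcup b$ is decomposable. The language $\{ab\}$ is not: non-empty words $x\in X$ and $y\in Y$ would have to be $a$ and $b$, and then $ba\in X\sqcup Y$. If $L$ is finite, both factors consist of subsequences of words of $L$, and a finite search decides the question.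

For infinite $L$, the analogous question for concatenation suggests that the answer should still be positive. Let $L=XY$, fix a complete deterministic automaton for $L$, and let $Q'$ be the set of states reached from the initial state by words of $X$. Let $X'$ be the set of all words leading from the initial state into $Q'$, and let $Y'$ be the set of all words leading from every state of $Q'$ to an accepting state. Then $X\subseteq X'$, $Y\subseteq Y'$ and $X'Y'\subseteq L$, so $L=X'Y'$. There are finitely many candidates $Q'$, so decomposability under concatenation is decidable, and the factors can be taken regular. The argument works because all that $v$ sees of $u$ in the condition $uv\in L$ is one state. In the condition $u\sqcup v\subseteq L$ the two words interact at unboundedly many places. For instance, with $L=\{a,b\}^*\setminus(ab)^+$ and $n,m\ge1$,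
\begin{equation}\label{eq:compare}
a^n\sqcup b^m\subseteq L\iff n\ne m,
\end{equation}
because $(ab)^n$ is an interleaving of $a^n$ and $b^n$. Forbidding a single synchronized interleaving lets a finite automaton compare two unbounded numbers. This is the source of all the results below.

To state them we recall some terms. A set $S$ of finite objects is $\Sigma^0_1$, or \emph{recursively enumerable} (r.e.), if $s\in S\iff\exists k\,R(s,k)$ for a decidable relation $R$; it is $\Pi^0_1$, or co-r.e., if $s\in S\iff\forall k\,R(s,k)$; it is $\Sigma^0_2$ if $s\in S\iff\exists j\,\forall k\,R(s,j,k)$; and it is $\Pi^0_2$ if its complement is $\Sigma^0_2$. A set $S$ is \emph{hard} for one of these classes if for every $S'$ in the class there is a computable map $h$ with $s\in S'\iff h(s)\in S$, and \emph{complete} if in addition it belongs to the class. A $\Sigma^0_2$-complete set is not $\Pi^0_2$, whereas all r.e.\ and all co-r.e.\ sets are $\Pi^0_2$. Two disjoint sets are \emph{recursively inseparable} if no decidable set contains one and is disjoint from the other. A set of regular languages is always identified with the set of finite automata accepting its members.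

\begin{theorem}\label{thm:main}
The shuffle decomposition problem is $\Sigma^0_2$-complete, already for regular languages over one fixed six-letter alphabet. In particular it is undecidable, and neither it nor its complement is recursively enumerable.
\end{theorem}

\begin{corollary}\label{cor:nonregular}
There is a regular language over six letters that has a non-trivial shuffle decomposition, but none in which at least one factor is regular.
\end{corollary}

So, unlike for concatenation, asking for regular factors is a different question, and Theorem~\ref{thm:main} does not answer it. The next theorem does. Here the alphabet is part of the input.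

\begin{theorem}\label{thm:second}
\begin{enumerate}
\item[(1)] The set of regular languages that have a non-trivial decomposition into two regular languages and the set of regular languages that have no non-trivial decomposition are recursively inseparable. Hence, for every family $\mathcal F$ of languages containing all regular languages, it is undecidable whether a given regular language has a non-trivial decomposition with both factors in $\mathcal F$.
\item[(2)] The problem whether a given regular language $L$ can be written as $L=X\sqcup Y$ with $X,Y$ non-empty and $\varepsilon\notin X\cup Y$ is $\Pi^0_1$-complete.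
\end{enumerate}
\end{theorem}

Section~\ref{sec:tools} contains three general lemmas and the upper bounds. Section~\ref{sec:toy} shows the mechanism of the lower bounds on a language with one forbidden word. Sections~\ref{sec:orbits} and~\ref{sec:Lg} prove Theorem~\ref{thm:main} by encoding the orbits of a Collatz-like map, and Section~\ref{sec:tilings} proves Theorem~\ref{thm:second} by encoding tilings.

\section{Residuals, markers and finite approximations}\label{sec:tools}

We write $\mathbb N_+=\{1,2,\dots\}$. For a word $w$, $|w|$ is its length, $|w|_x$ the number of occurrences of the letter $x$, and $|w|_M$ the number of occurrences of letters from the set $M$. A \emph{subsequence} is a scattered subword, $\Sigma^{\le k}$ is the set of words of length at most $k$, and a word $u$ is identified with the language $\{u\}$. Regular languages are effectively closed under Boolean operations, concatenation, star, and images and inverse images under morphisms, and their equality is decidable. They are also effectively closed under shuffle: run automata for $X$ and $Y$ side by side and let each input letter be read, nondeterministically, by exactly one of them.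

Once one factor is fixed, there is a largest candidate for the other. For $L,Y\subseteq\Sigma^*$, the \emph{residual} of $L$ by $Y$ is
\[
R_L(Y)=\{u\in\Sigma^*:\ u\sqcup Y\subseteq L\}.
\]

\begin{lemma}\label{lem:residual}
\begin{enumerate}
\item[(a)] If $L=X\sqcup Y$, then $X\subseteq R_L(Y)$ and $L=R_L(Y)\sqcup Y$.
\item[(b)] If $L$ and $Y$ are regular, then $R_L(Y)$ is regular, and an automaton for it can be computed from automata for $L$ and $Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The inclusion holds by definition, and it gives $L=X\sqcup Y\subseteq R_L(Y)\sqcup Y\subseteq L$.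

(b) Take complete deterministic automata for $L$ and $Y$, and write $r\cdot x$ for the state reached from $r$ by the letter $x$. Consider the nondeterministic automaton whose states are the pairs $(r,s)$ of a state for $L$ and a state for $Y$. Reading an input letter $x$, it moves from $(r,s)$ to $(r\cdot x,s)$. Without reading input, it may guess a letter $x$ and move from $(r,s)$ to $(r\cdot x,s\cdot x)$. It accepts if $r$ is rejecting and $s$ is accepting. The guessed letters spell a word $v$, so $u$ is accepted if and only if there is $v\in Y$ such that some word of $u\sqcup v$ lies outside $L$. This automaton accepts the complement of $R_L(Y)$.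
\end{proof}

Our languages will contain letters that occur exactly once in each word. Such letters tell the two factors apart.

\begin{lemma}\label{lem:marker}
Let $M\subseteq\Sigma$, and let $L=X\sqcup Y$ with $X,Y\ne\emptyset$ and $|w|_M=1$ for all $w\in L$. Then every word of one factor has exactly one letter from $M$, and no word of the other factor has any.
\end{lemma}

\begin{proof}
We have $|u|_M+|v|_M=1$ for all $u\in X$, $v\in Y$. Fixing $v$ shows that $|u|_M$ is constant on $X$, and fixing $u$ shows that $|v|_M$ is constant on $Y$.
\end{proof}

A decomposition is a pair of infinite objects, so it is not evident that its existence can be expressed by quantifiers over finite objects. A compactness argument gives this. By a \emph{side condition} we mean a condition of one of the forms $z\in X$, $z\notin X$, $z\in Y$, $z\notin Y$ for a given word $z$.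

\begin{lemma}\label{lem:approx}
Let $L\subseteq\Sigma^*$, let $\mathcal S$ be a finite set of side conditions, and let $k_0$ bound the lengths of the words in $\mathcal S$. For $k\ge k_0$, call a pair $(X,Y)$ of subsets of $\Sigma^{\le k}$ a \emph{$k$-approximation} if it satisfies $\mathcal S$ and $(X\sqcup Y)\cap\Sigma^{\le k}=L\cap\Sigma^{\le k}$. There is a pair $(X,Y)$ of languages satisfying $\mathcal S$ and $L=X\sqcup Y$ if and only if there is a $k$-approximation for every $k\ge k_0$.
\end{lemma}

\begin{proof}
If $w\in u\sqcup v$, then $|u|,|v|\le|w|$. So $(X\sqcup Y)\cap\Sigma^{\le k}$ depends only on the \emph{truncation} $(X\cap\Sigma^{\le k},Y\cap\Sigma^{\le k})$. Hence the truncation of a solution, or of a $(k+1)$-approximation, is a $k$-approximation. This proves one direction, and it shows that the approximations form a tree under truncation, with finitely many nodes on each level. If no level is empty, K\"onig's lemma gives a branch $(X_k,Y_k)_{k\ge k_0}$. The pair $X=\bigcup_kX_k$, $Y=\bigcup_kY_k$ has truncations $(X_k,Y_k)$, so it satisfies $\mathcal S$, and $X\sqcup Y$ agrees with $L$ up to every length.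
\end{proof}

\begin{proposition}\label{prop:upper}
The shuffle decomposition problem is $\Sigma^0_2$, and the problem in Theorem~\ref{thm:second}\,(2) is $\Pi^0_1$.
\end{proposition}

\begin{proof}
For regular $L$, given $\mathcal S$ and $k$, the existence of a $k$-approximation is decided by a finite search. The language $L$ is decomposable if and only if there are non-empty words $x,y$ such that $L=X\sqcup Y$ has a solution with $x\in X$, $y\in Y$. By Lemma~\ref{lem:approx} this has the form $\exists x,y\ \forall k$ (decidable). For the second problem, note that $X\sqcup Y\neq\emptyset$ if and only if $X,Y\ne\emptyset$. So the answer is yes if and only if $L\ne\emptyset$ and $L=X\sqcup Y$ has a solution with the side conditions $\varepsilon\notin X$, $\varepsilon\notin Y$. This has the form $\forall k$ (decidable).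
\end{proof}

The extra quantifier in the first problem comes from non-triviality alone: one has to name a non-empty word in each factor, with no bound on its length. The lower bound in Theorem~\ref{thm:main} shows that this quantifier cannot be removed.

\section{One forbidden word links two choices}\label{sec:toy}

Consider the language
\[
L=(c\sqcup\{a,b\}^*)\setminus\{cab\}
\]
of all words over $\{a,b,c\}$ with exactly one $c$, except $cab$. Let $L=X\sqcup Y$. By Lemma~\ref{lem:marker} we may assume that every word of $X$ contains $c$ and that $Y\subseteq\{a,b\}^*$. The word $c\in L$ then forces $c\in X$ and $\varepsilon\in Y$.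

The word $ca\in L$ can be produced in two ways only, from the pair $(ca,\varepsilon)$ or from the pair $(c,a)$. So we have a \emph{choice}: $ca\in X$ or $a\in Y$. In the same way, $cb\in X$ or $b\in Y$. The forbidden word lies in $cb\sqcup a$ and in $ca\sqcup b$. If $a\in Y$, then $cb\notin X$, and so $b\in Y$; if $b\in Y$, then $ca\notin X$, and so $a\in Y$. The forbidden word is a \emph{link} between the two choices:
\[
a\in Y\iff b\in Y .
\]

Both alternatives occur. For $Y=\{\varepsilon,a,b\}$, a word $u\in L$ fails to be in $R_L(Y)$ only if $cab\in u\sqcup a$ or $cab\in u\sqcup b$, so $R_L(Y)=L\setminus\{cb,ca\}$. The two lost words are recovered as $ca\in c\sqcup a$ and $cb\in c\sqcup b$, and therefore $L=R_L(Y)\sqcup Y$. For $Y=\{\varepsilon,ba\}$, the word $ba$ is not a subsequence of $cab$, so $R_L(Y)=L$ and $L=L\sqcup Y$. This second decomposition is non-trivial, but it bypasses the choices altogether.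

Now let $g:\mathbb N_+\to\mathbb N_+$. We want a language with a choice for every $n$, a link between $n$ and $g(n)$ for every $n\ge2$, and one more forbidden word that fixes the choice at $n=1$ to be ``not in $Y$''. The set $C$ of those $n$ whose choice is ``in $Y$'' is then closed under $g$ and misses $1$, so if $C\neq\emptyset$, some orbit of $g$ avoids $1$. Three difficulties arise.
\begin{enumerate}
\item[(1)] Infinitely many links must be given by a regular set of forbidden words. As in \eqref{eq:compare}, we write $n$ and $g(n)$ in unary and forbid a synchronized interleaving. This requires $g$ to be affine on residue classes, and Section~\ref{sec:orbits} shows that such maps are complicated enough.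
\item[(2)] The letters $a,b$ of the example are replaced by long words, which could be split between $X$ and $Y$. We restrict the language so that they cannot.
\item[(3)] Decompositions such as $L\sqcup\{\varepsilon,ba\}$ must be destroyed, so that non-triviality forces $C\neq\emptyset$. This is done by a second part of the language, with its own marker.
\end{enumerate}

\section{Orbits of residue-affine maps}\label{sec:orbits}

A map $g:\mathbb N_+\to\mathbb N_+$ is \emph{residue-affine} if there are $P\ge1$ and integers $\lambda_0,\dots,\lambda_{P-1}\ge0$ with $g(n+P)=g(n)+\lambda_{n\bmod P}$ for all $n\ge P$. Such a map is given by $P$, the numbers $\lambda_r$ and the values $g(1),\dots,g(2P-1)$, since every $n\ge P$ is uniquely $n=r+jP$ with $P\le r<2P$, $j\ge0$, and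
\begin{equation}\label{eq:affine}
g(r+jP)=g(r)+j\lambda_{r\bmod P}.
\end{equation}
For example, the map with $g(n)=n/2$ for even $n$ and $g(n)=3n+1$ for odd $n$ is residue-affine with $P=2$, $\lambda_0=1$, $\lambda_1=6$. We say that $n$ \emph{escapes} under $g$ if $g^i(n)\ne1$ for all $i\ge0$.

The following lemma is essentially the theorem of Kurtz and Simon \cite{KS}. We include a proof.

\begin{lemma}\label{lem:collatz}
The set of residue-affine maps under which some $n\ge1$ escapes is $\Sigma^0_2$-hard.
\end{lemma}

\begin{proof}
A \emph{counter machine} has finitely many registers holding non-negative integers and finitely many states, one of which is halting. Each other state carries an instruction of one of two kinds: ``increment register $i$ and go to $q'$'', or ``if register $i$ is positive, decrement it and go to $q'$, else go to $q''$''. A \emph{configuration} is any state together with any register values. By Minsky's theorem, counter machines compute all partial recursive functions, effectively, with the input in the first register and all other registers initially $0$. The set of programs that fail to halt on some input is $\Sigma^0_2$-complete, so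 the same holds for counter machines.

We shall code configurations by integers so that $g$ performs one step. Then ``some $n$ escapes'' means that the machine runs forever from \emph{some configuration}, which may be unrelated to any input. So we first modify the machine so that every infinite run is a witness for non-halting on an input.

\emph{Step 1.} Let $M$ have registers $R_1,\dots,R_k$. Let $M'$ have registers $x,s,f,h,R_1,\dots,R_k$ and the following program, in which $x$ stores an input, $s$ a time bound, $f$ is fuel, and $h$ is used for copying.
\begin{enumerate}
\item[(0)] (Head.) Increment $s$.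
\item[(1)] For each $r$ among $f,h,R_1,\dots,R_k$: while $r>0$, decrement $r$.
\item[(2)] While $x>0$: decrement $x$, increment $R_1$ and $h$. Then, while $h>0$: decrement $h$, increment $x$.
\item[(3)] While $s>0$: decrement $s$, increment $f$ and $h$. Then, while $h>0$: decrement $h$, increment $s$.
\item[(4)] Run $M$ on $R_1,\dots,R_k$ from its start state. Before each instruction of $M$, go to the head if $f=0$, and decrement $f$ otherwise. If $M$ halts, halt.
\end{enumerate}
Start $M'$ in an arbitrary configuration. Each loop in (1)--(3) terminates, because its control register decreases in every round and is not incremented in the loop. Stage (4) ends, by halting or by a jump to the head, because $f$ decreases before each instruction of $M$. So the run halts or visits the head infinitely often. Suppose that the head is visited with $x=x_0$ and $s=s_0$. After (0)--(3) we have $x=R_1=x_0$, $s=f=s_0+1$, and $h=R_2=\dots=R_k=0$. Stage (4) then simulates $M$ on input $x_0$ for up to $s_0+1$ steps and does not change $x$ or $s$. At the next visit to the head, if any, $x=x_0$ and $s=s_0+1$. Hence the run halts if and only if $M$ halts on $x_0$. It follows that $M'$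 has a configuration from which it never halts if and only if $M$ fails to halt on some input.

\emph{Step 2.} Let $M'$ have states $0,\dots,S-1$, where $S\ge2$ and $0$ is halting, and registers $1,\dots,k'$. Let $p_1,\dots,p_{k'}$ be distinct primes with product $\Pi$. Write $n=Sm+q$ with $0\le q<S$, and define $g(n)$ as follows. If $m=0$ or $q=0$, let $g(n)=1$. If $m,q\ge1$ and state $q$ increments register $i$ and goes to $q'$, let $g(n)=Sp_im+q'$. If $m,q\ge1$ and state $q$ tests register $i$, going to $q'$ after a decrement and to $q''$ otherwise, let $g(n)=Sm/p_i+q'$ if $p_i\mid m$ and $g(n)=Sm+q''$ if $p_i\nmid m$.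

Let $P=S\Pi$ and $n\ge P$, so $m\ge1$. Passing from $n$ to $n+P$ replaces $m$ by $m+\Pi$ and keeps $q$ and all residues $m\bmod p_i$. So the same clause applies to $n$ and $n+P$, the clause depends only on $n\bmod P$, and $g(n+P)-g(n)$ equals $0$, $Sp_i\Pi$, $S\Pi/p_i$ or $S\Pi$ according to the clause. Thus $g$ is residue-affine, and its description is computable from $M$.

For $m\ge1$, let $n=Sm+q$ code the configuration with state $q$ in which register $i$ holds the exponent of $p_i$ in $m$. Every configuration has a code, and every code is at least $S>1$. If $q\ne0$, then $g(n)$ codes the next configuration; if $q=0$, then $g(n)=1$. So a code escapes if and only if $M'$ never halts from the coded configuration, and the numbers $n<S$ do not escape. Therefore some $n$ escapes under $g$ if and only if $M$ fails to halt on some input.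
\end{proof}

\section{A regular language that encodes the orbits}\label{sec:Lg}

Fix a residue-affine map $g$. Let $\Delta=\{a,b,d,e\}$ and $\Sigma=\Delta\cup\{c,t\}$. The letters $c$ and $t$ are called \emph{markers}.

\subsection{The construction}

The roles of the letters $a$ and $b$ in Section~\ref{sec:toy} are played by the \emph{atoms}
\[
\alpha_n=da^n,\qquad\beta_n=eb^n\qquad(n\ge1).
\]
For $x\in\Delta^*$, let $x_A$ and $x_B$ be the projections of $x$ to $\{a,d\}^*$ and to $\{b,e\}^*$; then $x\in x_A\sqcup x_B$. We use two families of atoms over disjoint alphabets so that an interleaving $x$ of $\alpha_n$ and $\beta_m$ determines $n$ and $m$ through its projections. The price is that $\alpha_n$ must also be linked to $\beta_n$.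

\emph{Well-formed words.} To make atoms indivisible, we admit next to $c$ only words in which no $a$ comes before the first $d$ and no $b$ before the first $e$. Let
\[
W=\{x\in\Delta^*:\ x_A\in\{\varepsilon\}\cup d\{a,d\}^*,\ \ x_B\in\{\varepsilon\}\cup e\{b,e\}^*,\ \ x\ne d,\ \ x\ne e\}.
\]
The words of $W$ are called \emph{well-formed}. The empty word and all atoms are well-formed.

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(W1)] A non-empty well-formed word begins with $d$ or $e$.
\item[(W2)] If $x\in W$ contains no $d$, then $x_A=\varepsilon$. If $x\in W$ contains no $e$, then $x_B=\varepsilon$.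
\item[(W3)] A non-empty well-formed word with at most one letter from $\{d,e\}$ is an atom.
\item[(W4)] If $x\in W$ and $v$ is an atom, then $x\sqcup v\subseteq W$.
\end{enumerate}
\end{lemma}

\begin{proof}
The first letter of $x$ is the first letter of $x_A$ or of $x_B$, which gives (W1), and (W2) is part of the definition. For (W3), if $x$ begins with $d$, then it has no $e$, so $x=x_A=da^j$ by (W2), and $j\ge1$ because $x\ne d$; if $x$ begins with $e$, exchange the roles of $a,d$ and $b,e$. For (W4), let $x'\in x\sqcup\alpha_n$. Then $x'_B=x_B$, the word $x'_A\in x_A\sqcup\alpha_n$ begins with $d$ because $\alpha_n$ does and $x_A$ does unless it is empty, and $|x'|\ge2$. For $\beta_n$ exchange the roles again.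
\end{proof}

\emph{Links.} The pairs to be linked are
\[
E=\{(n,n):n\ge1\}\cup\{(n,g(n)):n\ge2\}.
\]
For each pair $(n,m)\in E$ we need one interleaving of $\alpha_n$ and $\beta_m$, chosen so that the set of all of them is regular. Let $\gamma_n=a^nb^{g(n)}$ for $n<P$, and
\[
\gamma_n=\bigl(a^Pb^{\lambda_{r\bmod P}}\bigr)^ja^rb^{g(r)}\qquad\text{for }n=r+jP,\ P\le r<2P,\ j\ge0.
\]
By \eqref{eq:affine}, $|\gamma_n|_a=n$ and $|\gamma_n|_b=g(n)$. The set of \emph{link words} is
\[
\Lambda=\{de(ab)^n:n\ge1\}\cup\{de\gamma_n:n\ge2\}.
\]
It is regular, since $\{\gamma_n:n\ge P\}$ is the union of the $P$ sets $(a^Pb^{\lambda_{r\bmod P}})^*a^rb^{g(r)}$ and differs from $\{\gamma_n:n\ge2\}$ in finitely many words. By construction,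
\begin{equation}\label{eq:links}
\{(x_A,x_B):x\in\Lambda\}=\{(\alpha_n,\beta_m):(n,m)\in E\}.
\end{equation}
For the $3n+1$ map of Section~\ref{sec:orbits}, the words $\gamma_n$ with $n\ge2$ form the set $(a^2b)^*a^2b\cup(a^2b^6)^*a^3b^{10}$.

The first part of the language is
\[
L_c=(c\sqcup W)\setminus K_c,\qquad K_c=\{ebc\}\cup c\Lambda .
\]
The forbidden word $ebc\in c\sqcup\beta_1$ will keep $\beta_1$ out of $Y$.

\emph{The second marker.} The language $L_c$ alone is always decomposable: inserting $dd$ into a well-formed word gives a well-formed word, and words of $K_c$ have at most one $d$, so $L_c=L_c\sqcup\{\varepsilon,dd\}$. We therefore add a part in which every non-empty $y\in W$ is a subsequence of some forbidden word, in such a way that the complementary subsequence can only be produced with the help of an atom. Let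
\[
K_t=edt\,\{ab,ba,d,e\}^*,\qquad L_t=\{w\in\Sigma^*:|w|_t=1,\ |w|_c=0\}\setminus K_t .
\]
We shall use two properties of a word $f\in K_t$:
\begin{enumerate}
\item[(T1)] exactly two letters precede $t$ in $f$, namely $e$ and $d$;
\item[(T2)] $|f|_a=|f|_b$.
\end{enumerate}
Finally let $L_g=L_c\cup L_t$. This language is regular, an automaton for it is computable from the description of $g$, and each of its words contains exactly one marker.

\begin{proposition}\label{prop:Lg}
The language $L_g$ is decomposable if and only if some $n\ge1$ escapes under $g$.
\end{proposition}

For example, taking the $3n+1$ map for $g$ yields an explicit regular language over six letters that is indecomposable if and only if every orbit of that map reaches $1$.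

\subsection{From a decomposition to an escaping orbit}

Let $L_g=X\sqcup Y$ be non-trivial. By Lemma~\ref{lem:marker} we may assume that every word of $X$ has one marker and $Y\subseteq\Delta^*$. Since $c\in L_g$, we get $c\in X$ and $\varepsilon\in Y$. The second fact gives $X\subseteq L_g$. The first gives $cy\in L_g$, hence $cy\in L_c$, for all $y\in Y$; so $Y\subseteq W$.

\emph{Step 1: $Y$ contains an atom.} This is the only step that uses non-triviality and the part $L_t$. Pick $y\in Y\setminus\{\varepsilon\}$. By (W1), $y=\sigma y'$ with $\sigma\in\{d,e\}$; let $\tau$ be the other letter of $\{d,e\}$. Define morphisms on $\Delta^*$ by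
\[
\begin{array}{llll}
\varphi(a)=ab,&\varphi(b)=ba,&\varphi(d)=d,&\varphi(e)=e,\\
\psi(a)=b,&\psi(b)=a,&\psi(d)=\varepsilon,&\psi(e)=\varepsilon.
\end{array}
\]
For each letter $x$ we have $\varphi(x)=x\psi(x)$, and so $\varphi(y')\in y'\sqcup\psi(y')$. Put
\[
f=edt\,\varphi(y')\in K_t,\qquad w=\tau t\,\psi(y').
\]
Then $f\in w\sqcup y$: of the prefix $edt$, the letter $\sigma$ goes to $y$ and the letters $\tau,t$ go to $w$. For example, $y=dea$ gives $f=e\,\underline{d}\,t\,\underline{e}\,\underline{a}\,b$, with $y$ underlined, and $w=etb$.

Since $f\notin L_g$, we have $w\notin X$. But $w\in L_t$ by (T1), because only one letter precedes $t$. So $w\in u\sqcup v$ with $u\in X$, $v\in Y$, and $v\neq\varepsilon$. The word $v$ is well-formed and is a subsequence of $\tau\psi(y')$, which has only one letter from $\{d,e\}$. By (W3), $v$ is an atom. (In the example, $v=eb$ is the only possibility.)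

\emph{Step 2: choices.} For all $n\ge1$,
\begin{equation}\label{eq:choice}
c\alpha_n\in X\ \text{ or }\ \alpha_n\in Y,\qquad\text{and}\qquad c\beta_n\in X\ \text{ or }\ \beta_n\in Y.
\end{equation}
Indeed, $c\beta_n\in L_c$, because words of $c\Lambda$ contain $d$ and $c\beta_n\neq ebc$. So $ceb^n\in u\sqcup v$ with $u\in X$, $v\in Y$. If $v=\varepsilon$, then $u=c\beta_n$. Otherwise $v$ is a non-empty well-formed subsequence of $eb^n$, so $v=eb^j$ by (W1), and $u=cb^{n-j}$. Since $u\in X\subseteq L_g$, the word $b^{n-j}$ is well-formed, and (W2) gives $j=n$. The proof for $\alpha_n$ is the same with $a,d$ in place of $b,e$, as words of $K_c$ contain $e$.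

\emph{Step 3: links.} Let $C_\alpha=\{n\ge1:\alpha_n\in Y\}$ and $C_\beta=\{n\ge1:\beta_n\in Y\}$. We claim that $n\in C_\alpha\iff m\in C_\beta$ for all $(n,m)\in E$. By \eqref{eq:links} there is $x\in\Lambda$ with $x_A=\alpha_n$, $x_B=\beta_m$, and the word $cx\notin L_g$ lies in both $c\beta_m\sqcup\alpha_n$ and $c\alpha_n\sqcup\beta_m$. If $\alpha_n\in Y$, then $c\beta_m\notin X$, so $\beta_m\in Y$ by \eqref{eq:choice}. If $\beta_m\in Y$, then $c\alpha_n\notin X$, so $\alpha_n\in Y$.

\emph{Step 4: conclusion.} The pairs $(n,n)\in E$ give $C_\alpha=C_\beta$; call this set $C$. By Step~1, $C\ne\emptyset$. Since $c\in X$ and $ebc\notin L_g$, we have $\beta_1\notin Y$, so $1\notin C$. If $n\in C$, then $n\ge2$, so $(n,g(n))\in E$ and $g(n)\in C$. Thus the orbit of any $n\in C$ stays in $C$, and $n$ escapes.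

\subsection{From an escaping orbit to a decomposition}

Let $C\neq\emptyset$ be the set of all escaping numbers. Then $1\notin C$, and for $n\ge2$ the number $n$ escapes if and only if $g(n)$ does. So
\begin{equation}\label{eq:Cinv}
n\in C\iff m\in C\qquad\text{for all }(n,m)\in E.
\end{equation}
Put
\[
Y=\{\varepsilon\}\cup\{\alpha_n,\beta_n:n\in C\},\qquad X=R_{L_g}(Y).
\]
Then $X\sqcup Y\subseteq L_g$, and $Y$ contains a non-empty word. Also $c\in X$. To see this, let $v\in Y$. Then $c\sqcup v\subseteq c\sqcup W$. No word of $c\sqcup v$ is in $c\Lambda$, since link words contain both $d$ and $e$, and none equals $ebc$, since $eb=\beta_1\notin Y$. So it remains to show $L_g\subseteq X\sqcup Y$.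

Let $w\in L_g$. If $w\in X$, then $w\in w\sqcup\varepsilon\subseteq X\sqcup Y$. Otherwise there are $v_0\in Y$ and $f\in w\sqcup v_0$ with $f\notin L_g$, and $v_0\ne\varepsilon$ because $w\in L_g$. So $v_0$ is an atom with index in $C$. As in Section~\ref{sec:toy}, we recover the lost word $w$ by removing another atom from it. The point to watch is that the remaining word must lie in $X$.

\emph{Marker $t$.} If $w\in L_t$, then $f$ has one $t$ and no $c$, so $f\in K_t$. Let $N=|f|_a=|f|_b$, let $n\in C$ be the index of $v_0$, and let $v_1\in Y$ be the other atom with index $n$, so that $\{v_0,v_1\}=\{\alpha_n,\beta_n\}$. Since $v_0$ is a subsequence of $f$, we have $n\le N$. The word $w$ is obtained from $f$ by deleting the letters of $v_0$, and $v_0$ and $v_1$ have no letter in common. So $w$ retains the occurrence of the first letter of $v_1$ in the prefix $ed$ of $f$, and all $N$ occurrences of the second letter of $v_1$, which stand after $t$ by (T1). Delete from $w$ that first letter and $n$ of these occurrences. The deleted letters spell $v_1$, so the remaining word $u$ satisfies $w\in u\sqcup v_1$.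

We check that $u\in X$. At most one letter precedes $t$ in $u$, so $u\notin K_t$ by (T1), and $u\in L_t$. Moreover $u$ arises from $f$ by deleting $\alpha_n$ and $\beta_n$, so $|u|_a=|u|_b=N-n$. An atom contains $a$'s but no $b$, or $b$'s but no $a$; here the indices $n\ge1$ matter. So for $v\in Y\setminus\{\varepsilon\}$, every word of $u\sqcup v$ violates (T2) and therefore lies in $L_t$. Hence $u\in X$ and $w\in X\sqcup Y$. This is the purpose of the blocks $ab$ and $ba$ in $K_t$: they provide enough letters to remove $v_1$, and they prevent the remaining word from being lost in turn.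

\emph{Marker $c$.} If $w\in L_c$, let $x_w\in W$ be obtained from $w$ by deleting $c$. By (W4), $f\in c\sqcup W$, and so $f\in K_c$. If $f=ebc$, then the atom $v_0$ is a subsequence of $eb$, so $v_0=\beta_1$, which is impossible since $1\notin C$. So $f=cx$ with $x\in\Lambda$, and $x_A=\alpha_n$, $x_B=\beta_m$ for some $(n,m)\in E$ by \eqref{eq:links}. In particular $w=cx_w$ and $x\in x_w\sqcup v_0$. If $v_0=\alpha_j$, then $(x_w)_A=a^{n-j}$ and $(x_w)_B=\beta_m$, and (W2) forces $j=n$. So $n\in C$, hence $m\in C$ by \eqref{eq:Cinv}, and $w=c\beta_m\in c\sqcup\beta_m\subseteq X\sqcup Y$. If $v_0=\beta_j$, then $(x_w)_B=b^{m-j}$ and $(x_w)_A=\alpha_n$, so $j=m\in C$, hence $n\in C$, and $w=c\alpha_n\in c\sqcup\alpha_n\subseteq X\sqcup Y$.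

This completes the proof of Proposition~\ref{prop:Lg}. The argument just given used $1\notin C$ only to deal with the word $ebc$. If that word were not forbidden, it would go through with $C=\mathbb N_+$, and the language would be decomposable for every $g$.

\subsection{Proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:nonregular}}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Membership in $\Sigma^0_2$ is Proposition~\ref{prop:upper}. The map $g\mapsto L_g$ is computable and produces languages over $\Sigma=\{a,b,c,d,e,t\}$, so hardness follows from Lemma~\ref{lem:collatz} and Proposition~\ref{prop:Lg}.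
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:nonregular}]
Let $D$ be the set of decomposable regular languages over $\Sigma$, and let $D'\subseteq D$ consist of those that have a non-trivial decomposition with at least one regular factor. Let $L=X\sqcup Y$ be non-trivial with $Y$ regular. By Lemma~\ref{lem:residual}, $R_L(Y)$ is regular, contains $X$ and hence a non-empty word, and $L=R_L(Y)\sqcup Y$. So $L\in D'$ if and only if $L$ has a non-trivial decomposition into two regular factors. Therefore $D'$ is r.e.: enumerate all pairs of automata and test whether both accept a non-empty word and whether the shuffle of their languages equals $L$. By Theorem~\ref{thm:main}, $D$ is not r.e., so $D'\ne D$.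
\end{proof}

\section{Tilings, regular factors and factors without the empty word}\label{sec:tilings}

The languages $L_g$ do not help with Theorem~\ref{thm:second}\,(2), since every decomposition of $L_g$ has $\varepsilon$ in one factor. We now use two markers, one for each factor, and reduce from a problem in which periodic solutions play a known role; periodic solutions will give regular factors. The letters and the names $A,B,K,L,X,Y$ are defined afresh.

\subsection{Tile systems}

A \emph{tile system} is a triple $(k,H,V)$ with $k\ge1$ and $H,V\subseteq\{1,\dots,k\}^2$. A \emph{tiling} is a map $f:\mathbb N_+^2\to\{1,\dots,k\}$ with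
\[
(f(n,m),f(n+1,m))\in H\quad\text{and}\quad(f(n,m),f(n,m+1))\in V\qquad\text{for all }n,m.
\]
A \emph{tiling of the plane} is defined in the same way on $\mathbb Z^2$. A tiling exists if and only if a tiling of the plane exists: one direction is restriction, and conversely a tiling contains correctly tiled squares of all sizes, to which K\"onig's lemma applies. We call $f$ \emph{doubly periodic} if $f(n+r,m)=f(n,m+r)=f(n,m)$ for some $r\ge1$ and all $n,m$. (On $\mathbb Z^2$ this is the same as invariance under two linearly independent translations, since the lattice they generate contains $r\mathbb Z^2$, where $r$ is the absolute value of their determinant.) We use two published facts.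
\begin{itemize}
\item The existence of a tiling is $\Pi^0_1$-hard; non-halting reduces to it (Berger \cite{Berger}, see also Robinson \cite{Robinson}).
\item The tile systems with a doubly periodic tiling of the plane and the tile systems with no tiling are recursively inseparable (Gurevich and Koryakov \cite{GK}, see also \cite[\S3.1]{BGG}).
\end{itemize}

\begin{proposition}\label{prop:tiling}
From a tile system one can compute a regular language $L$ such that:
\begin{enumerate}
\item[(a)] if $L$ is decomposable, then a tiling exists;
\item[(b)] every tiling $f$ yields a non-trivial decomposition $L=X\sqcup Y$ with $\varepsilon\notin X\cup Y$, and $X,Y$ are regular if $f$ is doubly periodic.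
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:second} from Proposition~\ref{prop:tiling}]
(1) Suppose that a decidable set $D$ contains all regular languages with a non-trivial decomposition into regular factors and no indecomposable one. The set of tile systems whose language $L$ lies in $D$ is decidable. By (b) it contains every system with a doubly periodic tiling of the plane, because such a tiling restricts to a doubly periodic tiling of $\mathbb N_+^2$. By (a) it contains no system without tiling. This contradicts the theorem of Gurevich and Koryakov. For a family $\mathcal F$ as in the statement, the set of regular languages with a non-trivial decomposition in $\mathcal F$ has the two properties required of $D$, so it is undecidable.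

(2) Membership is Proposition~\ref{prop:upper}. A decomposition with non-empty factors not containing $\varepsilon$ is non-trivial, so by (a) and (b) the language $L$ has one if and only if a tiling exists. Hardness follows from Berger's theorem.
\end{proof}

\subsection{The construction}

Let $T=\{t_1,\dots,t_k\}$, let $T'=\{t'_1,\dots,t'_k\}$ be a disjoint copy, and put
\[
A=\{a,b\}\cup T,\qquad B=\{a',b'\}\cup T',\qquad\Gamma=\{p,q\}\cup A\cup B,\qquad\Sigma=\Gamma\cup\{c,d\}.
\]
Let $Z$ be the set of non-empty subsequences of $t_1t_2\cdots t_k$ and $Z'$ its primed copy. Let $T^{<k}$ and $T'^{<k}$ be the sets of words of length less than $k$ over $T$ and over $T'$; both contain $\varepsilon$. The \emph{type} of $w\in\Sigma^*$ is $(|w|_p,|w|_q)$; types add under shuffle. We write $\overline w$ for the word obtained from $w$ by deleting $c$ and $d$.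

In the intended decomposition, every word of $X$ contains $c$ and every word of $Y$ contains $d$, and each factor carries a copy of the tiling: $X$ contains the words $cp\,a^nt_{f(n,m)}b^m$ and $Y$ the words $dq\,a'^nt'_{f(n,m)}b'^m$.

\emph{Types $(0,0)$, $(1,0)$, $(0,1)$: choices.} Let
\begin{align*}
X_{00}&=c\sqcup T'^{<k},\qquad Y_{00}=d\sqcup T^{<k},\qquad L_{00}=X_{00}\sqcup Y_{00},\\
L_{10}&=\{w\in(\{c,d,p\}\cup A)^*:\ |w|_c=|w|_d=|w|_p=1,\ c\text{ occurs before }p\},\\
L_{01}&=\{w\in(\{c,d,q\}\cup B)^*:\ |w|_c=|w|_d=|w|_q=1,\ d\text{ occurs before }q\}.
\end{align*}
These sets will force the words of $Y$ of type $(0,0)$ to lie in $Y_{00}$. Such a word can absorb at most $k-1$ tile letters, so the word $cp\,a^nt_1\cdots t_kb^md\in L_{10}$ makes $X$ keep at least one. For $k=2$ and $n=m=1$, the word $cp\,at_1t_2b\,d$ can only come from the pairs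
\[
(cp\,at_1b,\ t_2d),\qquad(cp\,at_2b,\ t_1d),\qquad(cp\,at_1t_2b,\ d).
\]
If the third pair is excluded, $X$ has to choose a tile for the cell $(1,1)$.

\emph{Type $(1,1)$: forbidden words.} Let $K=K_1\cup\dots\cup K_5$, where $n,m\ge1$ throughout and
\begin{align*}
K_1&=\{pq\,(aa')^n\,t_it'_j\,(bb')^m:\ i\ne j\},\\
K_2&=\{pq\,(aa')^na'\,t_it'_j\,(bb')^m:\ (i,j)\notin H\},\\
K_3&=\{pq\,(aa')^n\,t_it'_j\,(bb')^mb':\ (i,j)\notin V\},\\
K_4&=\{pq\,a^nzb^m:\ z\in Z,\ |z|\ge2\},\\
K_5&=\{pq\,a'^nz'b'^m:\ z'\in Z',\ |z'|\ge2\}.
\end{align*}
The sets $K_4,K_5$ exclude cells with several tiles, $K_1$ makes the two copies agree, and $K_2,K_3$ compare a cell of the first copy with a neighboring cell of the second.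

The difficulty is to define the part of $L$ of type $(1,1)$. It must avoid $K$, it must contain all interleavings of the words of type $(1,0)$ in $X$ with the words of type $(0,1)$ in $Y$, whatever the tiling is, and each of its words must be produced, whatever the tiling is. So we put words of type $(1,1)$ into the factors themselves. A word put into $X$ will be shuffled with $Y_{00}$, so it must not become forbidden when fewer than $k$ letters of $T$ are inserted. With $\Gamma_{11}=\{x\in\Gamma^*:|x|_p=|x|_q=1\}$, let
\[
U=\{x\in\Gamma_{11}:(x\sqcup T^{<k})\cap K=\emptyset\},\qquad U'=\{x\in\Gamma_{11}:(x\sqcup T'^{<k})\cap K=\emptyset\}.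
\]
These sets are regular by Lemma~\ref{lem:residual}, as $U=\Gamma_{11}\cap R_{\Gamma^*\setminus K}(T^{<k})$ and likewise for $U'$. The next lemma says that a word that is not forbidden is safe on at least one side.

\begin{lemma}\label{lem:safe}
If $x\in\Gamma_{11}\setminus K$, then $x\in U\cup U'$.
\end{lemma}

\begin{proof}
Suppose not. Since $x\notin K$, there are $y,y'\in K$ such that $y$ arises from $x$ by inserting at least one letter of $T$ and nothing else, and $y'$ by inserting at least one letter of $T'$ and nothing else. As $y$ contains a letter of $T$, it is not in $K_5$, so it contains $a$. Then $x$ and $y'$ contain $a$, so $y'\notin K_5$. As $y'$ contains a letter of $T'$, it is not in $K_4$, so it contains $a'$. Then $x$ and $y$ contain $a'$, so $y\notin K_4$. Thus $y,y'\in K_1\cup K_2\cup K_3$, and each has exactly one letter of $T'$. That letter of $y$ belongs to $x$, whereas that letter of $y'$ was inserted, so that $x$ has none. This is a contradiction.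
\end{proof}

Define
\begin{align*}
X_{11}&=\{u\in c\sqcup U:\ u\text{ does not end in }c\},\qquad Y_{11}=\{v\in d\sqcup U':\ v\text{ does not end in }d\},\\
L_{11}&=(X_{11}\sqcup Y_{00})\cup(X_{00}\sqcup Y_{11}).
\end{align*}
The conditions on the last letter serve to rule out decompositions with both markers in the same factor.

\emph{Higher types: overflow.} Shuffling $X_{11}$ or $Y_{11}$ with words containing $p$ or $q$ produces words with at least three such letters. We admit almost all of these:
\[
L_3=\{w\in\Sigma^*:\ |w|_c=|w|_d=1,\ |w|_p+|w|_q\ge3,\ w\text{ does not end in }cd\text{ or }dc\}.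
\]
Finally,
\[
L=L_{00}\cup L_{10}\cup L_{01}\cup L_{11}\cup L_3 .
\]
This language is regular and computable from the tile system. Each of its words has exactly one $c$ and one $d$. The words of $L_{ij}$ have type $(i,j)$, those of $L_3$ have types with $i+j\ge3$, and $L$ has no word of type $(2,0)$ or $(0,2)$. So the type of a word of $L$ determines the part to which it belongs.

\begin{lemma}\label{lem:L11}
\begin{enumerate}
\item[(i)] Let $w\in u\sqcup v$, where $|u|_c=|v|_d=1$ and $|u|_d=|v|_c=0$. If $u$ does not end in $c$ or $v$ does not end in $d$, then $w$ does not end in $cd$ or $dc$. In particular, no word of $L_{11}$ ends in $cd$ or $dc$.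
\item[(ii)] If $x\in K$, then $cdx\notin L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $w$ ends in $cd$ or $dc$, then no letter of $u$ follows $c$ and no letter of $v$ follows $d$. (ii) The word $cdx$ has type $(1,1)$, so it could only lie in $L_{11}$. If $w\in X_{11}\sqcup Y_{00}$, then $\overline w\in U\sqcup T^{<k}$, and if $w\in X_{00}\sqcup Y_{11}$, then $\overline w\in U'\sqcup T'^{<k}$. Both sets are disjoint from $K$.
\end{proof}

\subsection{From a decomposition to a tiling}

Let $L=X\sqcup Y$ be non-trivial. Apply Lemma~\ref{lem:marker} with $M=\{c\}$ and with $M=\{d\}$. After exchanging $X$ and $Y$ if necessary, every word of $X$ contains $c$, and either every word of $X$ or every word of $Y$ contains $d$.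

\emph{Case 1: every word of $X$ contains $c$ and $d$, and $Y\subseteq\Gamma^*$.} We show that this is impossible. From $cd\in L_{00}$ we get $cd\in X$. Let $y\in Y$; then $ycd\in L$ has the type of $y$. The type is not $(1,0)$, since $p$ would occur before $c$, and not $(0,1)$, since $q$ would occur before $d$. It is not $(2,0)$ or $(0,2)$. It is not $(1,1)$ and does not have $i+j\ge3$, since $ycd$ ends in $cd$. So all words of $Y$ have type $(0,0)$. Then the words $cpd\in L_{10}$ and $dqc\in L_{01}$ must themselves be in $X$. For $y\in Y$, the word $cpdy\in L$ has type $(1,0)$, which gives $y\in A^*$, and $dqcy\in L$ has type $(0,1)$, which gives $y\in B^*$. So $Y\subseteq A^*\cap B^*=\{\varepsilon\}$, contradicting non-triviality.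

\emph{Case 2: words of $X$ have one $c$ and no $d$, words of $Y$ have one $d$ and no $c$.} From $cd\in L$ we get $c\in X$ and $d\in Y$.

No $v\in Y$ has type $(1,0)$, since $vc$ would be a word of $L_{10}$ with $p$ before $c$. No $u\in X$ has type $(0,1)$, since $ud$ would be a word of $L_{01}$ with $q$ before $d$. Hence, if $w\in u\sqcup v$ with $u\in X$, $v\in Y$, then $v$ has type $(0,0)$ when $w$ has type $(1,0)$, and $u$ has type $(0,0)$ when $w$ has type $(0,1)$. Applied to $cpd$ and $dqc$, this gives $cp\in X$ and $dq\in Y$.

Let $v\in Y$ have type $(0,0)$. From $cv\in L_{00}$ we see that $\overline v$ is a word over $T\cup T'$ with fewer than $k$ letters of $T$, and from $cpv\in L_{10}$ that it has no letter of $T'$. So $v\in Y_{00}$. In the same way, if $u\in X$ has type $(0,0)$, then $du\in L_{00}$ and $dqu\in L_{01}$ give $u\in X_{00}$.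

Fix $n,m\ge1$. The word $cp\,a^nt_1\cdots t_kb^md\in L_{10}$ lies in $u\sqcup v$ for some $u\in X$ and $v\in Y\cap Y_{00}$. Since $v$ takes $d$ and fewer than $k$ letters of $T$, we have $u=cp\,a^nzb^m$ with $z\in Z$. If $|z|\ge2$, then $cd\,pq\,a^nzb^m\in u\sqcup dq\subseteq L$, contradicting Lemma~\ref{lem:L11}\,(ii) for $K_4$. So $cp\,a^nt_ib^m\in X$ for some $i$. Likewise $dq\,a'^nt'_1\cdots t'_kb'^mc\in L_{01}$ lies in $u\sqcup v$ with $u\in X\cap X_{00}$ and $v=dq\,a'^nz'b'^m\in Y$, $z'\in Z'$. If $|z'|\ge2$, then $cd\,pq\,a'^nz'b'^m\in cp\sqcup v\subseteq L$, contradicting Lemma~\ref{lem:L11}\,(ii) for $K_5$. So $dq\,a'^nt'_jb'^m\in Y$ for some $j$.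

Whenever $cp\,a^nt_ib^m\in X$ and $dq\,a'^nt'_jb'^m\in Y$, their interleaving $cd\,pq\,(aa')^nt_it'_j(bb')^m$ is in $L$, so $i=j$ by $K_1$. Hence there is exactly one value $f(n,m)$ with
\[
cp\,a^nt_{f(n,m)}b^m\in X\qquad\text{and}\qquad dq\,a'^nt'_{f(n,m)}b'^m\in Y.
\]
Let $i=f(n,m)$. For $j=f(n+1,m)$, the word $cd\,pq\,(aa')^na'\,t_it'_j(bb')^m$ is an interleaving of $cp\,a^nt_ib^m\in X$ and $dq\,a'^{n+1}t'_jb'^m\in Y$, so $(i,j)\in H$ by $K_2$. For $j=f(n,m+1)$, the word $cd\,pq\,(aa')^nt_it'_j(bb')^mb'$ is an interleaving of $cp\,a^nt_ib^m$ and $dq\,a'^nt'_jb'^{m+1}\in Y$, so $(i,j)\in V$ by $K_3$. Thus $f$ is a tiling, which proves Proposition~\ref{prop:tiling}\,(a).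

\subsection{From a tiling to a decomposition}

Let $f$ be a tiling. Let
\[
G=\{cp\,a^nzb^m:n,m\ge1,\ z\in Z\},\qquad G'=\{dq\,a'^nz'b'^m:n,m\ge1,\ z'\in Z'\}
\]
be the sets of \emph{cell words}. Of these, the factors contain only the ones prescribed by $f$:
\begin{align*}
X_{10}={}&\{u\in(\{c,p\}\cup A)^*:\ |u|_c=|u|_p=1,\ c\text{ before }p,\ u\notin G\}\\
&\cup\{cp\,a^nt_{f(n,m)}b^m:\ n,m\ge1\},\\
Y_{01}={}&\{v\in(\{d,q\}\cup B)^*:\ |v|_d=|v|_q=1,\ d\text{ before }q,\ v\notin G'\}\\
&\cup\{dq\,a'^nt'_{f(n,m)}b'^m:\ n,m\ge1\}.
\end{align*}
For the overflow, let
\begin{align*}
X_3&=\{u\in(\Gamma\cup\{c\})^*:\ |u|_c=1,\ |u|_p+|u|_q\ge3,\ u\text{ does not end in }c\},\\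
Y_3&=\{v\in(\Gamma\cup\{d\})^*:\ |v|_d=1,\ |v|_p+|v|_q\ge3,\ v\text{ does not end in }d\}.
\end{align*}
Put $X=X_{00}\cup X_{10}\cup X_{11}\cup X_3$ and $Y=Y_{00}\cup Y_{01}\cup Y_{11}\cup Y_3$. Every word of $X$ has one $c$ and no $d$, every word of $Y$ has one $d$ and no $c$, and $c\in X$, $d\in Y$. So both sets are non-empty and do not contain $\varepsilon$. Only the prescribed cell words depend on $f$. If $f$ has period $r$, those in $X$ form the union of the sets $cp\,a^i(a^r)^*t_{f(i,j)}b^j(b^r)^*$ over $1\le i,j\le r$, and likewise for $Y$; so $X$ and $Y$ are regular.

\emph{The inclusion $X\sqcup Y\subseteq L$.} There are sixteen products of a part of $X$ with a part of $Y$. By definition, $X_{00}\sqcup Y_{00}=L_{00}$, and $X_{11}\sqcup Y_{00}$ and $X_{00}\sqcup Y_{11}$ are contained in $L_{11}$. A word of $X_{10}\sqcup Y_{00}$ is over $\{c,d,p\}\cup A$, has one each of $c,d,p$, and has $c$ before $p$, so it is in $L_{10}$. For the same reason $X_{00}\sqcup Y_{01}\subseteq L_{01}$. The seven products with $X_3$ or $Y_3$ and the products $X_{11}\sqcup Y_{11}$, $X_{11}\sqcup Y_{01}$, $X_{10}\sqcup Y_{11}$ consist of words with at least three letters from $\{p,q\}$.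 Each of them involves $X_{11}$, $X_3$, $Y_{11}$ or $Y_3$, so by Lemma~\ref{lem:L11}\,(i) these words do not end in $cd$ or $dc$, and they lie in $L_3$.

The remaining product $X_{10}\sqcup Y_{01}$ is where the tiling is used. Let $w\in u\sqcup v$ with $u\in X_{10}$, $v\in Y_{01}$, and let $x=\overline w\in\Gamma_{11}$. Since the alphabets are disjoint, $\overline u$ and $\overline v$ are the projections of $x$ to $\{p\}\cup A$ and to $\{q\}\cup B$. Suppose $x\in K$. Then $\overline u$ begins with $p$ and $\overline v$ with $q$, and since $c$ precedes $p$ and $d$ precedes $q$, we have $u=c\overline u$ and $v=d\overline v$. If $x\in K_4$, then $u=cp\,a^nzb^m$ with $|z|\ge2$ is a cell word that is not prescribed, so $u\notin X_{10}$. If $x\in K_5$, then $v=dq\,a'^nz'b'^m$ with $|z'|\ge2$, so $v\notin Y_{01}$. If $x\in K_1\cup K_2\cup K_3$, then $u=cp\,a^nt_ib^m$ and $v=dq\,a'^{n'}t'_jb'^{m'}$ are cell words, hence prescribed ones: $i=f(n,m)$ and $j=f(n',m')$. For $K_1$ we have $(n',m')=(n,m)$ and $i\neq j$, which is absurd. For $K_2$ we have $(n',m')=(n+1,m)$ and $(i,j)\notin H$, and for $K_3$ we have $(n',m')=(n,m+1)$ and $(i,j)\notin V$; both contradict the fact that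 $f$ is a tiling.

So $x\notin K$, and $x\in U\cup U'$ by Lemma~\ref{lem:safe}. The last letter of $w$ is the last letter of $u$ or of $v$, and it lies in $\Gamma$ because $p$ follows $c$ in $u$ and $q$ follows $d$ in $v$. If $x\in U$, then $w$ with $d$ deleted is in $X_{11}$, and $w\in X_{11}\sqcup d\subseteq L_{11}$. If $x\in U'$, then $w$ with $c$ deleted is in $Y_{11}$, and $w\in c\sqcup Y_{11}\subseteq L_{11}$.

\emph{The inclusion $L\subseteq X\sqcup Y$.} The parts $L_{00}$ and $L_{11}$ are covered by definition.

Let $w\in L_3$. If $w$ ends in $c$, then the letter before $c$ is not $d$, so $w$ with $c$ deleted ends in a letter of $\Gamma$ and lies in $Y_3$; thus $w\in c\sqcup Y_3$. If $w$ does not end in $c$, then $w$ with $d$ deleted does not end in $c$ either, since $w$ does not end in $cd$; so it lies in $X_3$, and $w\in X_3\sqcup d$.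

Let $w\in L_{10}$, and let $u_0$ be $w$ with $d$ deleted. If $u_0\notin G$, then $u_0\in X_{10}$ and $w\in u_0\sqcup d$. Otherwise $u_0=cp\,a^nzb^m$ with $z\in Z$. If $|z|<k$, let $v$ be the subsequence of $w$ formed by $d$ and all letters of $z$. Then $v\in Y_{00}$, and the complementary subsequence $cp\,a^nb^m$ is not a cell word, so it lies in $X_{10}$. If $|z|=k$, then $z=t_1\cdots t_k$. Let $v$ be formed by $d$ and the $k-1$ letters of $z$ other than $t_{f(n,m)}$. Then $v\in Y_{00}$, and the complementary subsequence $cp\,a^nt_{f(n,m)}b^m$ lies in $X_{10}$. In all cases $w\in X_{10}\sqcup Y_{00}$.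

Exchanging $c$ with $d$, $p$ with $q$, and each letter of $A$ with its primed copy interchanges $L_{10}$ with $L_{01}$, $X_{10}$ with $Y_{01}$, and $Y_{00}$ with $X_{00}$. So the last paragraph also gives $L_{01}\subseteq X_{00}\sqcup Y_{01}$.

Hence $L=X\sqcup Y$. This proves Proposition~\ref{prop:tiling}\,(b), and with it Theorem~\ref{thm:second}.

\begin{thebibliography}{9}

\bibitem{Berger} Berger, Mem.\ AMS 66, 1966.

\bibitem{BGG} B\"orger, Gr\"adel and Gurevich, \emph{The Classical Decision Problem}.

\bibitem{problem} ``Citation of this paper:'', \texttt{https://core.ac.uk/download/289079678.pdf}.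

\bibitem{GK} Gurevich and Koryakov, Siberian Math.\ J.\ 13, 1972.

\bibitem{KS} Kurtz and Simon, \emph{The undecidability of the generalized Collatz problem}, TAMC 2007.

\bibitem{Robinson} Robinson, Invent.\ Math.\ 12, 1971.

\end{thebibliography}
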